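# Parabolic arcs whose lower envelope has $\Omega(n\,2^{\alpha(n)})$ pieces

## 1. Parabolas on a common domain: exactly $2n-1$ pieces

**Definition (parabolic arc).** A parabolic arc is the graph of a function $f(x)=ax^2+bx+c$ with $a,b,c\in\mathbb R$, restricted to a closed interval $[\ell,r]$ with $\ell<r$. We use the same letter for an arc and for its polynomial, extended to all of $\mathbb R$ when convenient. Note that $a=0$ is allowed.

**Standing hypothesis.** When we speak of the envelope sequence of $n$ arcs, their polynomials are pairwise distinct. Then any two arcs meet in at most two points.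

**Definition (lower envelope and its sequence).** The lower envelope of $n$ arcs is the pointwise minimum, taken at each $x$ over the arcs defined at $x$. There are finitely many points where an arc begins or ends or two arcs intersect. Remove them from the union of the domains. What is left is finitely many maximal open intervals, and on each of them a unique arc attains the minimum. The lower-envelope sequence lists these unique minimizing arcs, one per interval, from left to right, with consecutive repetitions merged into one.

How long can this sequence be? We begin with the case in which all $n$ arcs have the same domain, where the answer is exact. It needs one notion.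

**Definition (Davenport–Schinzel sequence).** An $(n,s)$-Davenport–Schinzel sequence is a sequence over $\{1,\dots,n\}$ with no two equal adjacent symbols and with no alternating subsequence $a\,b\,a\,b\cdots$ of length $s+2$ with $a\neq b$. Its maximum length is $\lambda_s(n)$. We call $s$ the order.

For example, $1\,2\,3\,2\,1$ has order $2$, because no two symbols alternate four times. The sequence $1\,2\,1\,2\,1$ has order $4$ but not order $3$.

**Lemma 1.** An $(n,2)$-Davenport–Schinzel sequence has length at most $2n-1$.

**Proof.** Induction on $n$; the case $n=1$ is clear. First, some symbol occurs exactly once. If no symbol is repeated, this is clear. Otherwise choose positions $p<q$ carrying the same symbol $a$ with $q-p$ minimal. Equal symbols are not adjacent, so there is a position strictly between $p$ and $q$; let $x$ be its symbol. By minimality $x\ne a$, and $x$ occurs only once between $p$ and $q$. If $x$ also occurred after $q$ we would see $a\,x\,a\,x$, and if it occurred before $p$ we would see $x\,a\,x\,a$. Both are forbidden, so $x$ occurs once.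

Delete a symbol that occurs once, and if its two neighbors are equal, delete one of them as well. The result is a sequence of order $2$ on at most $n-1$ symbols, shorter by at most $2$. By induction the length is at most $2(n-1)-1+2=2n-1$. $\blacksquare$

**Proposition 2.** If $n$ arcs have a common domain, their lower-envelope sequence has length at most $2n-1$, and for every $n$ this value is attained.

**Proof.** *Upper bound.* Suppose $a\,b\,a\,b$ occurs as a subsequence, on intervals $J_1<J_2<J_3<J_4$. Both arcs are defined throughout, and $a-b$ has signs $-,+,-,+$ on these intervals. So $a-b$ has three zeros, which is impossible for a nonzero polynomial of degree at most $2$. The sequence has order $2$, and Lemma 1 applies.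

*Attaining it.* For $s>0$ put
$$\varphi_s(x)=\frac{x^2+s^2}{2s}.$$
Directly from the definition,
$$\varphi_s(x)\mp x=\frac{(x\mp s)^2}{2s},\qquad \varphi_s(x)-\varphi_{s'}(x)=\frac{s-s'}2\Big(1-\frac{x^2}{ss'}\Big).\tag{1}$$
So $\varphi_s$ touches the two lines $y=\pm x$ at $x=\pm s$ and lies above them elsewhere. Take $s_1>\dots>s_n>0$ and the arcs $\varphi_{s_1},\dots,\varphi_{s_n}$ on $[-2s_1,2s_1]$. At $x=\pm s_r$ the arc $\varphi_{s_r}$ has value $s_r$, and for $r'\ne r$
$$\varphi_{s_{r'}}(\pm s_r)-\varphi_{s_r}(\pm s_r)=\frac{(s_r-s_{r'})^2}{2s_{r'}}>0.\tag{2}$$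
At the points $-s_1<\dots<-s_n<s_n<\dots<s_1$ the strict minimizers are therefore $1,2,\dots,n,n,\dots,2,1$. Merging the two middle terms leaves $2n-1$ terms, and the envelope sequence is at least that long. $\blacksquare$

For $s=(2,1)$ the arcs are $\varphi_2=\frac{x^2}4+1$ and $\varphi_1=\frac{x^2}2+\frac12$. They cross at $x=\pm\sqrt2$ and the sequence is $1\,2\,1$. This picture of parabolas tangent to two common lines is the basic object below. We call it a *fan*.

## 2. What changes when arcs may end

Let $a$ be the arc $y=0$ on $[-3,3]$ and $b$ the arc $y=1-x^2$ on $[-2,2]$. Then $b$ is below $a$ for $1<|x|\le 2$ and above it for $|x|<1$, so the sequence is $a\,b\,a\,b\,a$. Two arcs alternate five times, although they cross only twice: the two ends of $b$ contribute two more changes. Nothing worse happens.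

**Lemma 3.** Consider finitely many graphs of continuous functions on closed intervals, any two of which meet in at most $\sigma$ points. Their lower-envelope sequence is a Davenport–Schinzel sequence of order $\sigma+2$.

**Proof.** Adjacent terms differ because of the merging. Suppose $a\ne b$ alternate with length $L\ge3$, on intervals $J_1<\dots<J_L$, with $a$ minimizing on $J_1,J_3,\dots$ and $b$ on $J_2,J_4,\dots$. The domain of $a$ is an interval containing $J_1$ and one of $J_{L-1},J_L$; the domain of $b$ is an interval containing $J_2$ and one of $J_{L-1},J_L$. So both are defined everywhere from $J_2$ to $J_{L-1}$. On these $L-2$ intervals the sign of $a-b$ alternates strictly, which gives $L-3$ distinct intersection points. Hence $L-3\le\sigma$, that is, $L\le\sigma+3$. No alternation of length $\sigma+4=(\sigma+2)+2$ exists. $\blacksquare$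

For parabolic arcs $\sigma=2$, so the length is at most $\lambda_4(n)$. Two facts about $\lambda_s$ are known: $\lambda_3(n)=\Theta(n\alpha(n))$ and $\lambda_4(n)=\Theta(n\cdot2^{\alpha(n)})$. Here $\alpha$ is an inverse Ackermann function, in the following normalization.

**Definition (inverse Ackermann function).** Let $\alpha_1(n)=\lceil n/2\rceil$. For $k\ge2$ let $\alpha_k(n)=0$ if $n\le1$, and $\alpha_k(n)=1+\alpha_k(\alpha_{k-1}(n))$ otherwise. Put $\alpha(n)=\min\{k:\alpha_k(n)\le3\}$.

The recursion terminates because $\alpha_k(n)<n$ for $n\ge2$. This holds for $k=1$. If it holds for $k-1$, put $n'=\alpha_{k-1}(n)$, so $1\le n'<n$; then $\alpha_k(n)=1$ if $n'=1$, and otherwise $\alpha_k(n)=1+\alpha_k(n')\le n'<n$ by induction on $n$. One finds $\alpha_2(n)=\lceil\log_2n\rceil$ and $\alpha_3(n)=\log^*n$. For example $\alpha_1(16)=8$, $\alpha_2(16)=4$ and $\alpha_3(16)=1+\alpha_3(4)=2+\alpha_3(2)=3$, so $\alpha(16)=3$.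

For line segments ($\sigma=1$, order $3$) there is a construction of $n$ segments whose lower-envelope sequence has length $\Omega(n\alpha(n))$. For parabolic arcs the corresponding question comes from "Geometry: Combinatorics & Algorithms Lecture Notes HS 2024" (https://ti.inf.ethz.ch/ew/courses/Geo24/lecture/gca24-full.pdf), where constructing $n$ parabolic arcs with a sequence of length $\Omega(n\cdot2^{\alpha(n)})$ is the open problem. In the form treated here: is there a constant $c>0$ such that, for all sufficiently large $n$, some $n$ parabolic arcs under the standing hypothesis have a lower-envelope sequence of length at least $c\,n\,2^{\alpha(n)}$? The answer is yes.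

**Theorem 4.** For every $n\ge64$ there are $n$ parabolic arcs on pairwise distinct graphs whose lower-envelope sequence has length at least $\frac1{32}\,n\,2^{\alpha(n)}$.

The facts about $\lambda_3$ and $\lambda_4$ are not used in the proof. They enter only in Section 10.

## 3. Witness points, and a budget

To bound an envelope sequence from below we never compute it. We exhibit points at which a known arc is strictly lowest, as in Proposition 2.

**Definition (witness).** In a finite family of graphs of continuous functions on closed intervals, a *witness* for a member $a$ is a point $w$ in the interior of $\operatorname{dom}a$ such that $a(w)<a'(w)$ for every other member $a'$ defined at $w$.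

In Proposition 2 the points $\pm s_r$ are witnesses for $\varphi_{s_r}$.

**Lemma 5.** (i) Suppose any two members meet in finitely many points, and $w_1<\dots<w_N$ are witnesses for $a_1,\dots,a_N$. If merging equal consecutive terms of $(a_1,\dots,a_N)$ leaves $M$ terms, then the lower-envelope sequence has length at least $M$. (ii) Finitely many witnesses remain witnesses if all functions are changed, on their unchanged domains, by amounts whose suprema are small enough.

**Proof.** (i) Domains are closed, so an arc not defined at $w_i$ is not defined near $w_i$. By continuity, $a_i$ is defined and strictly below all other defined arcs in a neighborhood of $w_i$. Take these neighborhoods pairwise disjoint. Any interval of the decomposition meeting the $i$-th neighborhood has $a_i$ as its minimizing arc; choose one and call it $J_i$. The $J_i$ are in weak left-to-right order, so the entries of the envelope sequence in which they lie are in weak order too. This entry must change whenever $a_i\ne a_{i+1}$. So there are at least $1+\#\{i:a_i\ne a_{i+1}\}=M$ entries.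

(ii) Being a witness is a finite set of strict inequalities together with a condition on the domains. $\blacksquare$

Now a budget. Suppose $n$ arcs can be arranged so that the envelope contains many disjoint fans of $m$ arcs each, and every arc is a member of exactly $2^k$ fans. There are $n2^k/m$ fans and each forces about $2m-1$ terms, so the sequence has length about $(2-\frac2m)2^kn$. Even $m=2$ gives $2^kn$. What remains is to achieve multiplicity $2^k$ with a number of arcs that grows with $k$ no faster than an Ackermann function, so that $2^k$ is at least a constant times $2^{\alpha(n)}$.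

A recursion of Agarwal–Sharir–Shor type suggests the right numbers. Put $F_0(m)=1$ for $m\ge1$, $F_k(1)=2^k$, and for $k\ge1$, $m\ge2$
$$F_k(m)=2g\,F_{k-1}(g),\qquad g=F_k(m-1).\tag{3}$$
Here $F_k(m)$ is the number of fans of size $m$ in a system of multiplicity $2^k$, so the number of arcs is
$$n_k(m)=mF_k(m)/2^k .$$
To read (3): take a *large* system of multiplicity $2^{k-1}$ whose fans have size $g$. At each of its $F_{k-1}(g)$ fans, insert two *small* systems of multiplicity $2^k$ and fan size $m-1$, one on the left flank and one on the right. Each small system has exactly $g$ fans. We want the $i$-th arc of the large fan to join the $i$-th fan of the small system as its $m$-th member. This makes $2gF_{k-1}(g)$ fans of size $m$, and since there are two flanks, a large arc now lies in $2\cdot2^{k-1}=2^k$ fans. The question is whether parabolas can do this.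

## 4. A parabola carrying many fans, and the heights that do not match

**The smallest small system.** Every parabola looks the same at each of its points up to an affine function. Let $c(t)=t^2/(2s_1)$ and choose any points $t_1<\dots<t_g$. Then $c(t)=q_i(t)+\varphi_{s_1}(t-t_i)$ with $q_i$ affine. So the single arc $c$ carries as many fans of size $1$ as we like. To enlarge the fan at $t_i$ to size $2$ with a second parameter $s_2<s_1$, we need the parabola
$$\beta_i(t)=q_i(t)+\varphi_{s_2}(t-t_i).$$
Take $s_1=2$, $s_2=1$. Then $c-\beta_i=\varphi_2(t-t_i)-\varphi_1(t-t_i)=\frac12-\frac{(t-t_i)^2}4$, so $\beta_i$ is below $c$ exactly for $|t-t_i|<\sqrt2$. If the $t_i$ are far apart, the envelope reads $c\,\beta_1\,c\,\beta_2\,c\cdots$. Expanding,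
$$\beta_i(t)=\frac{t^2}2-\frac{t\,t_i}2+\frac{t_i^2}4-\frac12=\frac{(t-u_i)^2}2+\delta_i,\qquad u_i=\frac{t_i}2,\quad\delta_i=\frac12\Big(\frac{t_i^2}4-1\Big).\tag{4}$$
The $\beta_i$ are translates of one parabola, with apex $(u_i,\delta_i)$.

**The flank of a large fan.** Can the $\beta_i$ come from a large fan? Take $\varphi_{S_1},\dots,\varphi_{S_g}$ with $S_i=1-\varepsilon u_i$ and look near $z=1$ through the substitution $z=1-\varepsilon t$. By (1),
$$\varphi_{S_i}(z)-z=\frac{(z-S_i)^2}{2S_i}=\frac{\varepsilon^2(t-u_i)^2}{2S_i}.$$
After subtracting the line $z$ and dividing by $\gamma=s_2\varepsilon^2$ this tends, as $\varepsilon\to0$, to $\frac{(t-u_i)^2}{2s_2}$. The flank of a large fan is a family of translates of the right parabola, and the horizontal positions $u_i$ are ours to choose. The same holds near $z=-1$ with $z=-(1-\varepsilon t)$. It is therefore natural to place a copy of the small system, scaled by $\varepsilon$ horizontally and by $\gamma$ vertically, on each flank.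

**Where this stops.** The apexes on the flank all have height $0$, and the apexes of the required $\beta_i$ have heights $\delta_i$. In (4) the points $(u_i,\delta_i)$ lie on the strictly convex curve $\delta=\frac12(u^2-1)$. Could we tilt the small system to make the heights equal? Adding one affine function $\lambda t+\mu$ to everything changes $\beta_i$ to
$$\frac{(t-u_i+s_2\lambda)^2}{2s_2}+\delta_i+\lambda u_i+\mu-\frac{s_2\lambda^2}2 ,$$
so the new heights are $\delta_i+\lambda u_i$ plus a constant. Since the points lie on a strictly convex curve, at most two of them can be made equal. With $k=2$, $m=2$ the small system is one parabola carrying four fans, so no tilt works.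

So the large arcs have to be corrected. On each of the two flanks of each of its $2^{k-1}$ fans, a large arc must be raised by the height that the small system sitting there requires. That is $2^k$ prescribed corrections to a polynomial with three coefficients. If the prescribed values are unrelated, then for $k\ge2$ there are too many.

**Making all corrections equal.** The prescribed values need not be unrelated. Suppose all fans of the large system are congruent, up to affine functions and tiny errors: each is the fan of the same numbers $S_1>\dots>S_g$, at the same scale. Then the *same* small system, at the same scale, can be put on every flank, in mirror image on the right. Suppose moreover that a large arc has the same role $i$ in every fan to which it belongs. Then the corrections it needs are all equal to $\gamma\delta_i$, and a quadratic polynomial can take the value $\gamma\delta_i$ at any number of places: the constant does. One vertical shift, depending only on the role, settles everything. The fans of the new system are then again congruent, so the induction can continue. The work lies in formulating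 "congruent up to tiny errors" so that it reproduces itself.

For $k=1$, $m=2$ this already gives something concrete: two large arcs $b_1,b_2$ in a fan, and a single small arc on each flank, $e$ on the left and $f$ on the right. The four fans of size $2$, from left to right, are $\{e,b_1\},\{e,b_2\},\{f,b_2\},\{f,b_1\}$. They force the subsequence $e\,b_1\,e\,b_2\,e\,f\,b_2\,f\,b_1\,f$, which has ten terms on four arcs, against $2n-1=7$ for a common domain.

## 5. Configurations

For a polynomial $f$ of degree at most $2$ let $\|f\|$ be the maximum absolute value of its coefficients. Then $|f(x)|\le\|f\|(1+|x|+x^2)$.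

For $s=(s_1>\dots>s_m>0)$ let $D(s)=\min_{r<m}(s_r-s_{r+1})$ if $m\ge2$, and $D(s)=1$ if $m=1$.

**Definition (configuration).** Let $k\ge0$, $m\ge1$, $s=(s_1>\dots>s_m>0)$ and $\theta>0$. A *configuration of type $(k,s,\theta)$* consists of a compact interval $I$; a finite family of labelled parabolic arcs with domains in $I$ whose union is $I$, each arc having a *role* in $\{1,\dots,m\}$; and $F_k(m)$ *fans*. Fan $j$ has a center $p_j$, an affine function $q_j$ and exactly one member arc $c_{j,r}$ of each role $r=1,\dots,m$. With $E$ the pointwise minimum of all arcs, the following hold.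

* (P1) Every arc is a member of exactly $2^k$ fans.
* (P2) $\|c_{j,r}(p_j+x)-q_j(p_j+x)-\varphi_{s_r}(x)\|\le\theta$, as polynomials in $x$.
* (P3) The windows $W_j=[p_j-2s_1,p_j+2s_1]\subset I$ are pairwise disjoint, and $W_j$ lies in the domain of every member of fan $j$. If $x\in W_j$ and $a$ is a non-member of fan $j$ defined at $x$, then $a(x)>\min_rc_{j,r}(x)+D(s)$. In particular $E=\min_rc_{j,r}$ on $W_j$.
* (P4) For all $j$ and all $x\in I\setminus W_j$: $E(x)<q_j(x)+\varphi_{s_m}(x-p_j)+\theta(x-p_j)^2$.

(P2) is the near-congruence: one tuple $s$ for all fans. (P3) says that inside its window a fan is alone on the envelope, with a margin. (P4) concerns the outside of the window: the envelope runs below the narrowest parabola of the fan, slightly opened up. It is needed because a new member, narrower still, must not reappear on the envelope far from its fan. Labels are used because two arcs might have the same polynomial; this is repaired later by a perturbation.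

Counting pairs (arc, fan containing it) in two ways, (P1) gives the number of arcs as $n_k(m)=mF_k(m)/2^k$.

**Example $k=0$.** Take $I=[-3s_1,3s_1]$, the arcs $\varphi_{s_1},\dots,\varphi_{s_m}$ on $I$ with roles $1,\dots,m$, and one fan with $p=0$, $q=0$. (P1) and (P2) are clear. In (P3) the window $[-2s_1,2s_1]$ lies in $I$ and there are no non-members. (P4) holds since $E\le\varphi_{s_m}<\varphi_{s_m}+\theta x^2$ for $x\ne0$.

**Example $m=1$, $k\ge1$.** Take one arc $c(x)=x^2/(2s_1)$ on $I=[0,5s_1(2^k+1)]$, centers $p_j=5s_1j$ for $1\le j\le2^k$, and $q_j(p_j+x)=\frac{p_jx}{s_1}+\frac{p_j^2}{2s_1}-\frac{s_1}2$. Then $c(p_j+x)=q_j(p_j+x)+\varphi_{s_1}(x)$ exactly. The windows have length $4s_1$, their centers are $5s_1$ apart, and they lie in $I$. The arc is in all $2^k=F_k(1)$ fans and there are no non-members. (P4) holds because $E=c$ and $\theta(x-p_j)^2>0$ off the window.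

**Proposition 6.** For all $k\ge0$, $m\ge1$, all $s_1>\dots>s_m>0$ and all $\theta>0$, a configuration of type $(k,s,\theta)$ exists.

## 6. The inductive construction

The proof of Proposition 6 is by induction on $(k,m)$ in lexicographic order. The examples settle $k=0$ and $m=1$. Let $k\ge1$, $m\ge2$, and let $s=(s_1,\dots,s_m)$ and $\theta$ be given. Put $d=s_{m-1}-s_m$ and $g=F_k(m-1)$. By (3), $F_k(m)\ge2F_k(m-1)$, and $F_k(1)=2^k\ge2$, so $g\ge2$.

The parameters are chosen in the order $\theta'$, $\mathcal S'$ (small system), $\kappa$, $\varepsilon$, $\gamma$, $\theta^*$, $\mathcal S^*$ (large system), so that no choice depends on a later one.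

**Step 1: the small system and the parabolas that must join it.** We choose $\mathcal S'$ and determine where the $m$-th member of each of its fans has to be. Let
$$\theta'=\min\Big\{\theta,\ \frac d{16s_1^2},\ \frac d4\Big\}.$$
By induction take $\mathcal S'$ of type $(k,(s_1,\dots,s_{m-1}),\theta')$. Denote its interval by $I'\subset[-T,T]$, its envelope by $E'$, its members by $c'_{i,r}$, its windows by $W_i'$, its centers by $t_1<\dots<t_g$ and its affine functions by $q'_i(t)=h_i+\sigma_i(t-t_i)$. The desired new member of fan $i$ is
$$\beta_i(t)=q_i'(t)+\varphi_{s_m}(t-t_i)=\frac{(t-u_i)^2}{2s_m}+\delta_i,\qquad u_i=t_i-s_m\sigma_i,\quad \delta_i=h_i+\frac{s_m}2-\frac{s_m\sigma_i^2}2.\tag{5}$$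
The second form is obtained by completing the square: with $\tau=t-t_i$, $\frac{\tau^2}{2s_m}+\sigma_i\tau=\frac{(\tau+s_m\sigma_i)^2}{2s_m}-\frac{s_m\sigma_i^2}2$.

**Step 2: $\beta_i$ stays high away from its window.** This ensures that the new member does not disturb other fans.

*Claim A.* If $t\in I'\setminus W'_i$ and $\tau=t-t_i$, then $\beta_i(t)-E'(t)>\frac{5d}{16s_1^2}\tau^2$.

Here $|\tau|>2s_1$, so $\tau^2\ge4s_1^2\ge4s_ms_{m-1}$, that is, $1\le\frac{\tau^2}{4s_ms_{m-1}}$. By (1),
$$\varphi_{s_m}(\tau)-\varphi_{s_{m-1}}(\tau)=\frac d2\Big(\frac{\tau^2}{s_ms_{m-1}}-1\Big)\ge\frac d2\cdot\frac34\cdot\frac{\tau^2}{s_ms_{m-1}}\ge\frac{3d}{8s_1^2}\tau^2 .$$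
By (P4) for $\mathcal S'$, $E'(t)<q'_i(t)+\varphi_{s_{m-1}}(\tau)+\theta'\tau^2$ with $\theta'\le\frac d{16s_1^2}$. Subtracting, $\beta_i(t)-E'(t)>\big(\frac6{16}-\frac1{16}\big)\frac d{s_1^2}\tau^2$.

**Step 3: the apexes come in the right order.** The $u_i$ will determine the numbers $S_i$ of the large fan, which must be strictly decreasing.

*Claim B.* $u_1<u_2<\dots<u_g$.

Let $i<i'$. Windows are disjoint, so $t_{i'}\notin W'_i$ and Claim A gives $\beta_i(t_{i'})>E'(t_{i'})$. By (P3), $E'(t_{i'})=\min_rc'_{i',r}(t_{i'})$. By (P2) at the center, $c'_{i',r}(t_{i'})\ge h_{i'}+\varphi_{s_r}(0)-\theta'=h_{i'}+\frac{s_r}2-\theta'$ for every $r\le m-1$. Hence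
$$E'(t_{i'})\ge h_{i'}+\frac{s_{m-1}}2-\theta'\ge h_{i'}+\frac{s_{m-1}}2-\frac d4>h_{i'}+\frac{s_m}2=\beta_{i'}(t_{i'}).$$
So $\beta_i-\beta_{i'}>0$ at $t_{i'}$. Exchanging the indices, $\beta_i-\beta_{i'}<0$ at $t_i<t_{i'}$. By (5), $\beta_i-\beta_{i'}$ is affine with slope $(u_{i'}-u_i)/s_m$, which must be positive.

**Step 4: the small parameters.** Each condition below is used at one later place. Put $U=\max|u_i|$, $\Sigma=\max|\sigma_i|$, $\Delta=\max|\delta_i|$ and $\eta_0=\min_i(u_{i+1}-u_i)>0$. Choose $0<\kappa\le\theta$ with $\kappa\big(1+\frac1{2s_1}+\frac1{4s_1^2}\big)\le\min\{\frac d{16s_1^2},\frac\theta2\}$. For $|y|\ge2s_1$ we have $1\le\frac{y^2}{4s_1^2}$ and $|y|\le\frac{y^2}{2s_1}$, so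
$$\kappa(1+|y|+y^2)\le\min\Big\{\frac d{16s_1^2},\frac\theta2\Big\}\,y^2\qquad\text{for }|y|\ge2s_1.\tag{6}$$
Choose $\varepsilon\in(0,1]$ so small that the following four conditions hold.

* (E1) $\varepsilon U\le\frac14$ and $\varepsilon T\le\frac14$. (Copies fit into the large windows.)
* (E2) $(1+s_m\Sigma)^2U\varepsilon/s_m\le\kappa/2$. (Large arcs look like translates of one parabola.)
* (E3) $s_m\varepsilon(2\Delta+D(s))\le\eta_0$. (The shifts are small against the margin of the large system.)
* (E4) $\frac{36}{s_m}(2U\varepsilon+2s_m\varepsilon^2\Delta)\le\theta/4$. (Needed for (P4).)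

Put $\gamma=s_m\varepsilon^2$. Finally choose $\theta^*>0$ with $4\theta^*/\gamma\le\kappa/2$ and $144\,\theta^*/s_m\le\theta/4$.

**Step 5: the large system.** Its fans must present the apex positions $u_i$ on their flanks. Let $S_i=1-\varepsilon u_i$. By Claim B and (E1), $S_1>\dots>S_g$ and all $S_i\in[\frac34,\frac54]$. By induction take $\mathcal S^*$ of type $(k-1,(S_1,\dots,S_g),\theta^*)$, with interval $I^*$, centers $P_j$, affine functions $q_j^*$, windows $W_j^*=[P_j-2S_1,P_j+2S_1]$ and envelope $E^*$. Let $b_{j,i}$ be the member of role $i$ of fan $j$. Since $g\ge2$, (E3) gives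
$$D(S)=\varepsilon\eta_0\ge\gamma(2\Delta+D(s)).\tag{7}$$

**Step 6: assembling the new system $\mathcal S$.** We take two kinds of arcs.

*Large arcs.* For every arc $b$ of $\mathcal S^*$, of role $i$, take $\tilde b=b+\gamma\delta_i$ on the same domain. In $\mathcal S$ it has role $m$.

*Small arcs.* For each fan $j$ of $\mathcal S^*$ and each sign $\varsigma\in\{-1,+1\}$ take a copy $(j,\varsigma)$ of $\mathcal S'$, by the substitution
$$x=P_j+z,\qquad z=\varsigma(1-\varepsilon t),\qquad t\in I'.\tag{8}$$
An arc $a$ of $\mathcal S'$ with domain $J$ yields the arc $q^*_j(x)+\varsigma z+\gamma\,a(t)$ on $\{P_j+\varsigma(1-\varepsilon t):t\in J\}$. It keeps its role $r\le m-1$.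

On copy $(j,\varsigma)$, (E1) gives $|z|\le1+\varepsilon T\le\frac54<\frac32\le2S_1$ and $\varsigma z\ge1-\varepsilon T\ge\frac34$. So the copy lies over $W_j^*$, on the side of $P_j$ given by $\varsigma$, and distinct copies have disjoint ranges of $x$.

Now rescale by $x=\varepsilon X$ and division of heights by $\gamma$: for a polynomial $f$ put $\hat f(X)=f(\varepsilon X)/\gamma$. In rescaled form a small arc is $(q_j^*+\varsigma z)/\gamma+a(t)$. A large arc $\tilde b$ becomes $\tilde b/\gamma$; we write $\hat b$ for this rescaled *shifted* arc. The interval of $\mathcal S$ is $I=I^*/\varepsilon$, and its envelope is denoted $\hat E$.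

*Fans.* These are the triples $(j,\varsigma,i)$ with $1\le i\le g$. The center $X_0$ corresponds to $x_0=P_j+\varsigma(1-\varepsilon t_i)$, and the affine function is
$$q(X)=\frac{q_j^*(x)+\varsigma z}\gamma+q'_i(t),$$
which is affine in $X$ since $z$ and $t$ are. The members are the copies of $c'_{i,1},\dots,c'_{i,m-1}$ in copy $(j,\varsigma)$, together with $\hat b_{j,i}$. There are $F_{k-1}(g)\cdot2\cdot g=F_k(m)$ fans. By (8), $X-X_0=-\varsigma(t-t_i)$, so the window of $(j,\varsigma,i)$ is exactly the image of $W'_i$.

**Step 7: the large arc $\hat b_{j,i}$ imitates $\beta_i$ on both flanks.** This is the computation of Section 4, now with the shift and with all errors. By (P2) for $\mathcal S^*$ write $b_{j,i}=q_j^*+\varphi_{S_i}(z)+\rho(z)$ with $\|\rho\|\le\theta^*$. By (8), $\varsigma z-S_i=-\varepsilon(t-u_i)$, so (1) gives $\varphi_{S_i}(z)-\varsigma z=\frac{(\varsigma z-S_i)^2}{2S_i}=\frac{\varepsilon^2(t-u_i)^2}{2S_i}$. Dividing by $\gamma=s_m\varepsilon^2$, we get, as polynomials,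
$$\frac{\tilde b_{j,i}-q_j^*-\varsigma z}{\gamma}=\frac{(t-u_i)^2}{2s_mS_i}+\delta_i+\frac{\rho(z)}\gamma=\beta_i(t)+e(t),\qquad e(t)=\frac{(t-u_i)^2}{2s_m}\Big(\frac1{S_i}-1\Big)+\frac{\rho(z)}\gamma.\tag{9}$$
The polynomial $e$ depends on $(j,\varsigma,i)$; we write $e_i$ when the index matters. As a polynomial in $\tau=t-t_i$, it satisfies $\|e\|\le\kappa$, for the following two reasons.

First, $\big|\frac1{S_i}-1\big|=\frac{\varepsilon|u_i|}{S_i}\le\frac43U\varepsilon\le2U\varepsilon$. Also $(t-u_i)^2=(\tau+s_m\sigma_i)^2$ has coefficients $1,\ 2s_m\sigma_i,\ s_m^2\sigma_i^2$, all at most $(1+s_m\Sigma)^2$ in absolute value. So the first part of $e$ has coefficients at most $(1+s_m\Sigma)^2U\varepsilon/s_m\le\kappa/2$, by (E2).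

Second, $z=\varsigma(A-\varepsilon\tau)$ with $A=1-\varepsilon t_i$ and $|A|\le\frac54$. The coefficients of $\rho(z)$ in $\tau$ are, in absolute value, at most $\theta^*(1+\frac54+\frac{25}{16})$ for the constant term, $\theta^*\varepsilon(1+\frac52)$ for the linear term and $\theta^*\varepsilon^2$ for the quadratic term, hence all at most $4\theta^*$. So the second part contributes at most $4\theta^*/\gamma\le\kappa/2$.

**Step 8: (P1), (P2) and the domains.** The domains of the large arcs cover $I^*/\varepsilon$ because those of $\mathcal S^*$ cover $I^*$; the copies lie over windows $W_j^*\subset I^*$. An arc $\tilde b$ of $\mathcal S^*$-role $i$ is a member of $(j,\pm1,i)$ for each of the $2^{k-1}$ fans $j$ of $\mathcal S^*$ containing $b$, hence of $2^k$ fans. A small arc is in $2^k$ fans by (P1) for $\mathcal S'$. This is (P1).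

For (P2) use $\tau=t-t_i=-\varsigma(X-X_0)$. The functions $\varphi_s$ are even, and $\tau\mapsto-\tau$ preserves the absolute values of coefficients, so we may compute in $\tau$. For a role $r<m$, the member minus $q$ is $c'_{i,r}(t)-q'_i(t)=\varphi_{s_r}(\tau)+(\text{error of norm}\le\theta'\le\theta)$. For role $m$, by (9) and (5), the member minus $q$ is $\beta_i(t)+e(t)-q_i'(t)=\varphi_{s_m}(\tau)+e$, with $\|e\|\le\kappa\le\theta$.

**Step 9: (P3).** The windows are disjoint by (P3) for $\mathcal S'$ within one copy, and because distinct copies are disjoint. They lie in the domains of the small members by (P3) for $\mathcal S'$, and in that of $\hat b_{j,i}$ because the copy lies over $W_j^*\subset\operatorname{dom}b_{j,i}$.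

For the margin, let $X$ be in the window of $(j,\varsigma,i)$, so $t\in W'_i$. Subtract the common function $(q_j^*+\varsigma z)/\gamma$ from all arcs. Then the minimum over the small members is $\min_{r<m}c'_{i,r}(t)=E'(t)$, and a large arc $\hat b_{j,i'}$ becomes $\beta_{i'}(t)+e_{i'}(t)$ by (9). A non-member defined at $X$ is of one of the following kinds.

(i) *A small arc of the same copy.* If $m=2$, there is none: $\mathcal S'$ has one role and $F_k(1)/2^k=1$ arc, which belongs to all its fans. If $m\ge3$, (P3) for $\mathcal S'$ says that it exceeds $\min_{r<m}c'_{i,r}(t)$ by more than $D(s_1,\dots,s_{m-1})\ge D(s)$.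

(ii) *A small arc of another copy.* It is not defined at $X$.

(iii) *$\hat b_{j,i'}$ with $i'\ne i$.* As $t\in W'_i$, we have $t\in I'\setminus W'_{i'}$, so $y=t-t_{i'}$ satisfies $|y|>2s_1$. By Step 7 and (6), $|e_{i'}(t)|\le\kappa(1+|y|+y^2)\le\frac d{16s_1^2}y^2$. With Claim A,
$$\beta_{i'}(t)+e_{i'}(t)-E'(t)>\Big(\frac5{16}-\frac1{16}\Big)\frac{d\,y^2}{s_1^2}\ge d\ge D(s).$$

(iv) *$\hat a$, where $a$ is an arc of $\mathcal S^*$ not in fan $j$.* As $x\in W_j^*$, (P3) for $\mathcal S^*$ gives $a>\min_{i'}b_{j,i'}+D(S)$ at $x$. Every shift is at most $\gamma\Delta$ in absolute value, so by (7)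
$$\tilde a>\min_{i'}\tilde b_{j,i'}+D(S)-2\gamma\Delta\ge\min_{i'}\tilde b_{j,i'}+\gamma D(s),\qquad\text{that is,}\qquad\hat a>\min_{i'}\hat b_{j,i'}+D(s).$$
The last minimum is attained by the member $\hat b_{j,i}$, or by some $\hat b_{j,i'}$ with $i'\ne i$, which by (iii) lies above a member. In both cases $\hat a$ exceeds the minimum over the members by more than $D(s)$.

**Step 10: (P4).** Consider the fan $(j,\varsigma,i)$, put $b=b_{j,i}$, let $X\in I^*/\varepsilon$ be outside its window, and let $Y=X-X_0$, so $|Y|>2s_1$. By (9) and (5), $\hat b=q+\varphi_{s_m}(Y)+e$ as polynomials, and $|Y|=|\tau|$. So by (6)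
$$\hat b(X)\le q(X)+\varphi_{s_m}(Y)+\tfrac\theta2Y^2,\tag{10}$$
whether or not $X$ is in the domain of the arc.

(a) *If $x\in\operatorname{dom}b$*, then $\hat E(X)\le\hat b(X)$, and (P4) follows from (10), strictly because $Y\ne0$.

(b) *If $x\notin\operatorname{dom}b$*, then $x\notin W_j^*$, so $z=x-P_j$ satisfies $|z|>2S_1\ge\frac32$. The arc $b$ is not available, but (P4) for $\mathcal S^*$ provides another one: some arc of $\mathcal S^*$ has value less than $q_j^*+\varphi_{S_g}(z)+\theta^*z^2$ at $x$, and its shifted version is larger by at most $\gamma\Delta$. On the other hand $\tilde b(x)=q_j^*+\varphi_{S_i}(z)+\rho(z)+\gamma\delta_i$ as a polynomial. Hence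
$$\gamma\hat E(X)-\tilde b(x)<(\varphi_{S_g}-\varphi_{S_i})(z)+\theta^*z^2+\theta^*(1+|z|+z^2)+2\gamma\Delta .$$
By (1), $(\varphi_{S_g}-\varphi_{S_i})(z)=\frac{S_i-S_g}2\big(\frac{z^2}{S_iS_g}-1\big)\le\frac{(S_i-S_g)z^2}{2S_iS_g}$. Here $S_i-S_g=\varepsilon(u_g-u_i)\le2U\varepsilon$ and $2S_iS_g\ge2\cdot\frac9{16}>1$, so this is at most $2U\varepsilon z^2$. For $|z|\ge\frac32$ we have $1+|z|\le(\frac49+\frac23)z^2\le2z^2$, so the two terms with $\theta^*$ add up to at most $4\theta^*z^2$. Also $2\gamma\Delta\le2\gamma\Delta z^2$. Altogether
$$\gamma\hat E(X)-\tilde b(x)<(2U\varepsilon+4\theta^*+2\gamma\Delta)z^2 .$$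
We convert $z$ into $Y$. Since $|x_0-P_j|=|1-\varepsilon t_i|\le\frac54$ and $|z|\ge\frac32$, we have $\varepsilon|Y|=|x-x_0|\ge|z|-\frac54\ge\frac{|z|}6$, so $z^2\le36\varepsilon^2Y^2$. Dividing by $\gamma=s_m\varepsilon^2$,
$$\hat E(X)-\hat b(X)<\frac{36}{s_m}(2U\varepsilon+4\theta^*+2\gamma\Delta)Y^2\le\Big(\frac\theta4+\frac\theta4\Big)Y^2=\frac\theta2Y^2,$$
by (E4) and $144\theta^*/s_m\le\theta/4$. Together with (10), $\hat E(X)<q(X)+\varphi_{s_m}(Y)+\theta Y^2$.

So $\mathcal S$ is a configuration of type $(k,s,\theta)$, and Proposition 6 is proved. $\blacksquare$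

## 7. Counting the pieces of a configuration

**Proposition 7.** For all $k\ge0$, $m\ge2$, $s_1>\dots>s_m>0$ and $\epsilon>0$ there are $n=n_k(m)=mF_k(m)/2^k$ parabolic arcs on pairwise distinct graphs, each with leading coefficient within $\epsilon$ of some $1/(2s_r)$, whose lower-envelope sequence has length at least
$$(2m-2)F_k(m)+1=\Big(2-\frac2m\Big)2^kn+1 .$$

**Proof.** Take a configuration of type $(k,s,\theta)$ with $\theta\le\epsilon$ and
$$2\theta(1+s_1+s_1^2)<\min_{r\ne r'}\frac{(s_r-s_{r'})^2}{2s_{r'}} .$$
Every arc is in some fan, so by (P2) its leading coefficient is within $\theta\le\epsilon$ of some $1/(2s_r)$.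

We claim that $p_j\pm s_r$ is a witness for $c_{j,r}$. It lies in the interior of $W_j\subset\operatorname{dom}c_{j,r}$. By (P2), each member of fan $j$ differs there from $q_j+\varphi_{s_{r'}}(\pm s_r)$ by at most $\theta(1+s_r+s_r^2)\le\theta(1+s_1+s_1^2)$. So by (2) and the choice of $\theta$ the arc $c_{j,r}$ is strictly below every other member. By (P3) every non-member defined there is above the minimum of the members, which is $c_{j,r}$.

By Lemma 5(ii) we may add tiny constants to the polynomials, chosen one after the other so that each new polynomial avoids the earlier ones, and keep all witnesses. Now the polynomials are pairwise distinct. Leading coefficients are unchanged.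

With the fans sorted by centers, the witnesses from left to right belong to the concatenation of the blocks $c_{j,1},\dots,c_{j,m},c_{j,m},\dots,c_{j,1}$. After merging, each block has $2m-1$ terms with consecutive terms distinct, and at each of the $F_k(m)-1$ junctions at most one term is lost. By Lemma 5(i) the length is at least $(2m-1)F_k(m)-(F_k(m)-1)=(2m-2)F_k(m)+1$. Finally $F_k(m)=2^kn/m$. $\blacksquare$

For $m=2$: with $N_k:=n_k(2)=2F_k(2)/2^k$, there are $N_k$ arcs with a sequence of length at least $2^kN_k+1$.

## 8. How fast $N_k$ grows

We must show that $2^k$ is at least a constant times $2^{\alpha(N_k)}$, that is, that $\alpha(N_k)\le k+O(1)$. Let $A_1(x)=2x$, and for $j\ge2$ let $A_j(0)=1$ and $A_j(x)=A_{j-1}(A_j(x-1))$.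

**Lemma 8.** For integers $j\ge1$, $n\ge1$, $x\ge0$: $\alpha_j(n)\le x$ if and only if $n\le A_j(x)$. Hence $\alpha(n)=\min\{k:n\le A_k(3)\}$, and $\alpha$ is nondecreasing.

**Proof.** For $j=1$: $\lceil n/2\rceil\le x$ if and only if $n\le2x$. Let $j\ge2$, assume the statement for $j-1$, and use induction on $x$. For $x=0$ both sides say $n\le1$. Let $x\ge1$. If $n=1$, both sides hold. If $n\ge2$, then $\alpha_{j-1}(n)\ge1$ and
$$\alpha_j(n)\le x\iff\alpha_j(\alpha_{j-1}(n))\le x-1\iff\alpha_{j-1}(n)\le A_j(x-1)\iff n\le A_{j-1}(A_j(x-1))=A_j(x).$$
The formula for $\alpha$ is the case $x=3$. If $n\le n'$, then $n'\le A_k(3)$ implies $n\le A_k(3)$, so $\alpha(n)\le\alpha(n')$. $\blacksquare$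

We shall use the following simple facts.

* $A_2(x)=2^x$, since $A_2(x)=2A_2(x-1)$.
* For $j\ge2$, $A_j$ is strictly increasing and $A_j(x)\ge x+1$. For $j=2$ this is clear. For $j\ge3$, $A_j(x)=A_{j-1}(A_j(x-1))\ge A_j(x-1)+1$, and $A_j(0)=1$.
* For $j\ge2$, $A_j(x)\ge2^x$. Indeed for $j\ge3$ and $x\ge1$, $A_j(x-1)\ge x$ gives $A_j(x)\ge A_{j-1}(x)$, and $A_j(0)=1$ for all $j\ge2$.
* $A_j(1)=2$ and $A_j(2)=4$ for all $j$: true for $j=1$, and $A_j(1)=A_{j-1}(1)$, $A_j(2)=A_{j-1}(2)$ for $j\ge2$. Hence $A_{j+1}(3)=A_j(4)>A_j(3)$, and since $A_1(3)=6$, $A_j(3)\ge j+5$.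

**Lemma 9.** For all $k\ge1$ and $x\ge1$: $2xF_k(x)\le A_{k+1}(2x+2k)$.

**Proof.** Call the statement $C_k$. For $k=1$, (3) gives $F_1(m)=2F_1(m-1)$ and $F_1(1)=2$, so $F_1(x)=2^x$, and $2x\cdot2^x\le2^{2x}\le A_2(2x+2)$.

Let $k\ge2$ and assume $C_{k-1}$. First we bound $F_k$ in a form that can be fed back into (3):
$$2F_k(m)+2k-2\le A_{k+1}(k+2m)\qquad(m\ge1).\tag{11}$$
For $m=1$: $2^{k+1}+2k-2\le2^{k+2}\le A_{k+1}(k+2)$. For $m\ge2$, put $g=F_k(m-1)$. By $C_{k-1}$ and (11) for $m-1$,
$$F_k(m)=2gF_{k-1}(g)\le A_k(2g+2k-2)\le A_k(A_{k+1}(k+2m-2))=A_{k+1}(k+2m-1)=:z .$$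
As $z\ge2^{k+2m-1}\ge\max(k,4)$, we get $2F_k(m)+2k-2\le4z\le2^z\le A_k(z)=A_{k+1}(k+2m)$. This proves (11).

Now let $z'=A_{k+1}(k+2x)$; it is at least $2^{k+2x}\ge\max(x,4)$. By (11), $2F_k(x)\le z'$, so
$$2xF_k(x)\le xz'\le z'^2\le2^{z'}\le A_k(z')=A_{k+1}(k+2x+1)\le A_{k+1}(2x+2k),$$
where the last step uses $k+1\le2k$. $\blacksquare$

For $k\ge2$ apply $C_{k-1}$ with $x=2^k=F_k(1)$:
$$N_k\le F_k(2)=2\cdot2^kF_{k-1}(2^k)\le A_k(2^{k+1}+2k-2)\le A_k(2^{k+2})\le A_k(A_{k+1}(k+2))=A_{k+1}(k+3).$$
Since $k+3\le A_{k+2}(3)$, this is at most $A_{k+1}(A_{k+2}(3))=A_{k+2}(4)=A_{k+3}(3)$. By Lemma 8,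
$$\alpha(N_k)\le k+3\qquad(k\ge2).\tag{12}$$

## 9. Proof of Theorem 4

By (3), $F_2(2)=2\cdot4\cdot F_1(4)=128$, so $N_2=2\cdot128/4=64$. In general $N_k=\frac2{2^k}\cdot2\cdot2^kF_{k-1}(2^k)=4F_{k-1}(2^k)$. For each $k$, $F_k(m)$ is nondecreasing in $m$ by (3), so for $k\ge2$, $N_k\ge4F_{k-1}(1)=2^{k+1}\to\infty$.

Let $n\ge64$. Let $k\ge2$ be maximal with $N_k\le n$, so $n<N_{k+1}$. Put $Q=\lfloor n/N_k\rfloor\ge1$. Then $QN_k\ge N_k$ and $QN_k>n-N_k$, so $QN_k>n/2$.

Place $Q$ horizontal translates of the arcs of Proposition 7 (with $m=2$, any $s_1>s_2$) over pairwise disjoint intervals, and $n-QN_k$ further arcs over further disjoint intervals. All witnesses of the translates are witnesses in the union. By Lemma 5(ii), tiny changes of the constant terms make all $n$ polynomials pairwise distinct and keep the witnesses. Different translates use different arcs, so no terms merge between them, and Lemma 5(i) gives length at least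
$$Q\cdot2^kN_k\ge2^{k-1}n .$$
By monotonicity of $\alpha$ and (12), $\alpha(n)\le\alpha(N_{k+1})\le k+4$. So the length is at least $n\,2^{\alpha(n)-5}=\frac1{32}\,n\,2^{\alpha(n)}$. $\blacksquare$

So the statement of Section 2 is true, with $c=\frac1{32}$ and for all $n\ge64$. Note that the bound comes entirely from a list of witnesses.

## 10. Tightness, leading coefficients, and circular arcs

**Theorem 10 (tightness).** The maximum length of the lower-envelope sequence of $n$ parabolic arcs is $\Theta(\lambda_4(n))=\Theta(n2^{\alpha(n)})$.

**Proof.** The lower bound is Theorem 4. By Lemma 3 with $\sigma=2$ the length is at most $\lambda_4(n)=\Theta(n2^{\alpha(n)})$. $\blacksquare$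

**Theorem 11 (almost only two curvatures).** For any reals $a_1<a_2$ and $\epsilon>0$, Theorem 4 holds, with the same constant, with all leading coefficients within $\epsilon$ of $a_1$ or $a_2$.

**Proof.** If $a_1>0$, put $s_r=1/(2a_r)$, so $s_1>s_2>0$, and use Proposition 7 with this $s$ and this $\epsilon$ in Section 9. Translations and constant shifts do not change leading coefficients, and the extra arcs may be given leading coefficient $a_1$. In general, choose $M$ with $a_1+M>0$, construct arcs for $a_1+M$ and $a_2+M$, and subtract $Mx^2$ from all of them. This changes no comparison between arcs, so the envelope sequence is the same, and the polynomials stay distinct. $\blacksquare$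

The next statement shows that "within $\epsilon$" cannot be replaced by equality.

**Theorem 12 (few exact curvatures).** If $n$ arcs on distinct graphs have at most $t$ distinct leading coefficients, their lower-envelope sequence has length $O(t\,n\,\alpha(n))$. Hence any arcs attaining $\Omega(n2^{\alpha(n)})$ have $\Omega(2^{\alpha(n)}/\alpha(n))$ distinct leading coefficients.

**Proof.** **Step 1: each class by itself.** Group the arcs by leading coefficient, into classes of sizes $n_i$. Two distinct quadratics with equal leading coefficient differ by a nonzero affine function, so they meet at most once. By Lemma 3 with $\sigma=1$, the envelope sequence of a class has order $3$, so it has at most $\lambda_3(n_i)$ entries, which we call runs. Each run is an interval up to finitely many points: the domain of its arc is an interval, hence contains everything between the first and last piece of the run, and the arc is the class minimizer there except possibly at finitely many points.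

**Step 2: cutting the line.** The number of endpoints of all runs of all classes is at most $2\sum_i\lambda_3(n_i)$. There is a constant $C$ with $\lambda_3(n_i)\le Cn_i\alpha(n_i)\le Cn_i\alpha(n)$ for all $n_i\ge1$, because $\alpha\ge1$ and $\alpha$ is nondecreasing. So there are $O(n\alpha(n))$ endpoints, and they cut the line into $O(n\alpha(n))$ cells.

**Step 3: inside one cell.** In a cell, every class envelope is, up to finitely many points, a single quadratic defined on the whole cell, or undefined. So the overall envelope there is that of at most $t$ quadratics defined on the whole cell, with distinct leading coefficients. As in Proposition 2, two of them cannot alternate four times, so inside the cell the sequence has order $2$ and at most $2t-1$ entries by Lemma 1. Summing over the cells gives $O(t\,n\,\alpha(n))$. The second assertion follows by comparing the two bounds. $\blacksquare$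

**Theorem 13 (circular arcs).** For every $\epsilon>0$ and $n\ge64$ there are $n$ arcs of lower semicircles, lying on distinct circles with radii in $[1,1+\epsilon]$, whose lower-envelope sequence has length at least $\frac1{32}n2^{\alpha(n)}$. This is optimal up to the constant.

**Proof.** Two distinct circles meet at most twice, so optimality follows from Lemma 3 with $\sigma=2$.

For the construction, pick $a_1<a_2$ with $\frac1{2a_1},\frac1{2a_2}\in(1,1+\epsilon)$, and use Theorem 11 with a tolerance so small that every leading coefficient $a$ satisfies $\frac1{2a}\in(1,1+\epsilon)$. Let $\delta>0$ be small. Replace $f=ax^2+bx+c$ on $[\ell,r]$ by the arc over $[\delta\ell,\delta r]$ of the lower semicircle with radius $R=\frac1{2a}$ and center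
$$\Big(-\frac{\delta b}{2a},\ R+\delta^2\Big(c-\frac{b^2}{4a}\Big)\Big).$$
The center and radius determine $(a,b,c)$, so the circles are distinct. With $w=x+\frac b{2a}$, the height of the arc at abscissa $\delta x$, divided by $\delta^2$, is
$$c-\frac{b^2}{4a}+\frac{R-\sqrt{R^2-\delta^2w^2}}{\delta^2}=c-\frac{b^2}{4a}+\frac{w^2}{R+\sqrt{R^2-\delta^2w^2}} ,$$
which is defined on $[\ell,r]$ once $\delta|w|<R$ there. As $\delta\to0$ it converges to $c-\frac{b^2}{4a}+\frac{w^2}{2R}=c-\frac{b^2}{4a}+a\big(x+\frac b{2a}\big)^2=f(x)$, uniformly on $[\ell,r]$. Replacing abscissa $\delta x$ by $x$ and dividing heights by $\delta^2$ does not change the envelope sequence. So by Lemma 5(ii) the finitely many witnesses in the proof of Theorem 4 persist for small $\delta$, and Lemma 5(i) gives the same lower bound on the length. $\blacksquare$
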